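# A hereditarily indecomposable continuum with a single composant

## 1. Why a single composant looks impossible

All spaces are Hausdorff, and $I=[0,1]$. A **continuum** is a compact connected (Hausdorff) space, and a *proper* subcontinuum is one different from the whole space. A continuum $M$ is **indecomposable** if it is not the union of two proper subcontinua, and **hereditarily indecomposable**, for short HI, if every subcontinuum of $M$ is indecomposable. For $P\in M$ the **composant** $\mathrm{Cmps}(M,P)$ is the set of all $Q\in M$ such that some proper subcontinuum of $M$ contains both $P$ and $Q$.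

We ask: *is there a nondegenerate HI continuum with exactly one composant?* That means that any two points lie together in a proper subcontinuum, while no subcontinuum ever splits as a union of two smaller ones. The question comes from the paper "A Hereditarily Indecomposable Hausdorff Continuum With Exactly Two Composants" (http://topology.nipissingu.ca/tp/reprints/v09/tp09110.pdf). The known background is this. D. Bellamy constructed an indecomposable Hausdorff continuum with exactly two composants, and one with exactly one composant, the latter by identifying two points in different composants of the former. No nondegenerate metric indecomposable continuum has exactly one composant, nor exactly two. There is an HI Hausdorff continuum with exactly two composants.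

The answer one would first guess is *no*. We test that guess on small cases and collect the basic tools as we go.

**The arc and the point.** In $[0,1]$ we have $\mathrm{Cmps}(I,0)=[0,1)$, while $\mathrm{Cmps}(I,\frac12)=I$, because of $[0,\frac12]$ and $[\frac12,1]$. So in a decomposable continuum composants may overlap. The arc is decomposable, hence no HI continuum contains an arc. A one-point continuum is HI, but it has no proper subcontinuum at all and its only composant is empty. That is why we say "nondegenerate".

**Fact 1.1 (comparability).** A continuum is HI if and only if any two intersecting subcontinua are comparable, that is, one contains the other.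

*Proof.* If $H\cap K\neq\emptyset$ and $H,K$ are incomparable, then $H\cup K$ is a continuum and the union of two proper subcontinua, so it is decomposable. Conversely, if a subcontinuum is $H\cup K$ with $H,K$ proper subcontinua of it, then $H\cap K\ne\emptyset$ by connectedness, and $H,K$ are incomparable because otherwise their union would be one of them. $\square$

**Fact 1.2 (boundary bumping; Engelking, *General Topology*, 6.1.25).** If $A$ is closed in a continuum $X$ and $\emptyset\ne A\neq X$, then every component of $A$ meets the boundary $\mathrm{Fr}\,A$. Consequently every composant of a nondegenerate continuum is dense.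

*Proof of the consequence.* Let $p\in X$ and let $U\ne\emptyset$ be open. If $p\in U$, then $U$ meets $\mathrm{Cmps}(X,p)$ in $p$, since $\{p\}$ is a proper subcontinuum. If $p\notin U$, choose an open $V\neq\emptyset$ with $\overline V\subset U$. The component of $p$ in $X\setminus V$ is a proper subcontinuum, and it meets $\mathrm{Fr}(X\setminus V)=\mathrm{Fr}\,V\subset U$. $\square$

**Fact 1.3.** Let $X$ be a nondegenerate HI continuum.

1. The composants partition $X$. A proper subcontinuum that meets a composant $E$ lies in $E$. Finitely many proper subcontinua contained in $E$ lie in one proper subcontinuum contained in $E$.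
2. Every proper subcontinuum is nowhere dense.

*Proof.* (1) The relation "some proper subcontinuum contains both" is reflexive, since $\{P\}$ is proper, and symmetric. If $P,Q\in K$ and $Q,R\in L$ with $K,L$ proper, then $K,L$ are comparable, so $K\cup L$ is one of them; this is transitivity. If $K$ is proper and meets $E$, all points of $K$ are related to a point of $E$, so $K\subset E$. If $K,L\subset E$ are proper subcontinua, pick a proper subcontinuum $Q$ meeting both. Then $K\cup Q$ is $K$ or $Q$, and it meets $L$, so $K\cup Q\cup L$ is one of $K,Q,L$. It is proper and lies in $E$. Induct for more than two.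

(2) Suppose $K$ is proper and $\mathrm{int}\,K\neq\emptyset$. Let $q\in X\setminus K$ and let $C$ be the component of $q$ in $X\setminus\mathrm{int}\,K$. By Fact 1.2, $C$ meets $\mathrm{Fr}(\mathrm{int}\,K)\subset K$. Since $q\in C\setminus K$, comparability gives $K\subset C$, which contradicts $C\cap \mathrm{int}\,K=\emptyset$. $\square$

**Metric continua.** Here the guess is right, and the reason will be used all through the talk.

**Fact 1.4.** Let $X$ be a nondegenerate metric HI continuum and $E$ a composant. There are proper subcontinua $L_0\subset L_1\subset L_2\subset\cdots$ with $\bigcup_nL_n=E$ such that every proper subcontinuum $K\subset E$ lies in some $L_n$. Consequently $E\neq X$, and $X$ has more than one composant.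

*Proof.* Fix $e\in E$. Let $(U_i)_{i\ge0}$ list those members of a countable base of nonempty open sets that do not contain $e$, and let $K_i$ be the component of $e$ in $X\setminus U_i$. The $K_i$ are proper subcontinua through $e$, so they lie in $E$ and form a chain, and $L_n:=K_0\cup\dots\cup K_n$ is one of the $K_i$. Let $K\subset E$ be a proper subcontinuum. By Fact 1.3 there is a proper subcontinuum $M\supset K\cup\{e\}$. It misses some $U_i$, and $e\notin U_i$ since $e\in M$, so $M\subset K_i\subset L_i$. Applying this to $K=\{x\}$, $x\in E$, gives $\bigcup L_n=E$. By Fact 1.3(2), $E$ is a countable union of nowhere dense closed sets, so $E\ne X$ by the Baire category theorem. $\square$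

**Gluing two points.** Bellamy's method takes two points $a,b$ of an indecomposable continuum and identifies them. For HI continua this always fails. Let $X$ be HI and $a\ne b$ in $X$; choose open $U\ni a$ and $W\ni b$ with disjoint closures. By Fact 1.2 the component $H$ of $a$ in $\overline U$ meets $\mathrm{Fr}\,\overline U$, which does not contain $a$, so $H$ is nondegenerate. Likewise let $K$ be the component of $b$ in $\overline W$. In the quotient that identifies $a$ with $b$, the images of $H$ and $K$ are nondegenerate continua with exactly one common point. They intersect and are incomparable, so the quotient is not HI. In particular a two-composant HI continuum cannot be turned into a one-composant one in this way.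

So far the guess holds. But the argument for metric continua is a Baire argument, and it concerns countable unions only. Here is exactly what it gives in general.

**Proposition 1.5.** Let $X$ be a nondegenerate HI continuum. Then $X$ has exactly one composant if and only if every countable subset of $X$ lies in a proper subcontinuum. In that case $X$ is non-separable, has weight $\ge\aleph_1$, and for each $p$ the chain of proper subcontinua containing $p$ has uncountable cofinality.

*Proof.* If every countable set lies in a proper subcontinuum, so does every pair of points, and there is one composant.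

Conversely, let $X$ have exactly one composant and fix $p\in X$. The set $\mathcal C_p$ of proper subcontinua containing $p$ is a chain by Fact 1.1, and its union is $\mathrm{Cmps}(X,p)=X$. If it had a countable cofinal subset, $X$ would be a countable union of proper subcontinua, which are closed and nowhere dense by Fact 1.3(2); this contradicts the Baire category theorem for compact spaces. So the cofinality is uncountable. Given a countable set $\{q_n\}$, pick $M_n\in\mathcal C_p$ with $q_n\in M_n$. As $\{M_n\}$ is not cofinal, some $M\in\mathcal C_p$ is contained in no $M_n$. By comparability $M\supset\bigcup_nM_n\supset\{q_n\}$. Since $M$ is closed and proper, no countable set is dense. So $X$ is non-separable, hence not second countable, and its weight is at least $\aleph_1$. $\square$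

Nothing here forbids an example in which the proper subcontinua through a point form a chain of cofinality $\omega_1$. The guess fails exactly there.

## 2. The theorems

**Theorem 1.** There is a nondegenerate HI Hausdorff continuum with exactly one composant. More precisely, every nondegenerate metrizable HI continuum $X_0$ (e.g. the pseudo-arc) is a retract of such a continuum.

The second theorem says how small the example can be. A compact space is **Corson compact** if it is homeomorphic to a subspace of some $\mathbb R^\Gamma$ all of whose points have countable support. For example, the one-point compactification of a discrete set $\Gamma$ is Corson compact: send $\gamma$ to the unit vector $e_\gamma$ and $\infty$ to $0$. This is an embedding because every neighborhood of $0$ contains all but finitely many $e_\gamma$. The **weight** of a space is the least cardinality of a base.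

**Theorem 2.** Given $X_0$ as above, $X\supset X_0$ in Theorem 1 can be chosen so that

* (A) $X=\bigcup_{\alpha<\omega_1}X_\alpha^*$, a strictly increasing union of metrizable proper subcontinua, each a retract of $X$, with $X_0^*=X_0$;
* (B) every proper subcontinuum of $X$ lies in some $X^*_\alpha$, hence is metrizable, although $X$ is not metrizable;
* (C) $X$ is Corson compact of weight $\aleph_1$.

Conversely, let $X$ be any nondegenerate HI continuum. Then $X$ has exactly one composant iff every countable subset of $X$ lies in a proper subcontinuum. In that case $X$ is non-separable, has weight $\ge\aleph_1$, and for each $p$ the chain of proper subcontinua containing $p$ has uncountable cofinality. So the weight $\aleph_1$ (and the cofinality $\omega_1$, attained in the example) is least possible. A nondegenerate metrizable continuum embeds in a one-composant HI continuum iff it is HI.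

The paragraph after "Conversely" is Proposition 1.5, except for its last two sentences, which we settle in Section 8. Everything is in ZFC.

## 3. Towers of length $\omega_1$ and threads that keep moving

Proposition 1.5 suggests building an increasing $\omega_1$-chain of metric HI continua $X_0\subset X_1\subset\cdots$, each proper in the next, and taking the union. A union needs a compact topology, and inverse limits with retractions provide one. Recall the textbook facts.

**Fact 3.1.** Consider an inverse system of continua over a directed set, with limit $X$, and write $p_\alpha$ and $M_\alpha$ for the projections of a point $p$ and a set $M$ to index $\alpha$.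

1. $X$ is a continuum. If the bonding maps are onto, so are the projections. A cofinal set of indices gives the same limit.
2. The preimages of open sets under single projections form a base of $X$. Hence if $M\subset X$ is closed and $a\notin M$, there is $\alpha$ with $a_\beta\notin M_\beta$ for all $\beta\ge\alpha$. In particular, if the projections are onto and $M_\alpha$ is the whole $\alpha$-th space for a cofinal set of $\alpha$, then $M=X$.
3. If all the continua are HI, so is $X$.

*Proof of (2) and (3).* If $a\notin M$, a basic neighborhood $\{x:x_\alpha\in U\}$ of $a$ misses $M$, so $a_\alpha\in U$ and $U\cap M_\alpha=\emptyset$; for $\beta\ge\alpha$, $a_\beta\in M_\beta$ would give $a_\alpha\in M_\alpha$. For (3), if $H,K\subset X$ are intersecting subcontinua, $a\in H\setminus K$ and $b\in K\setminus H$, then at some common index $\alpha$ we have $a_\alpha\notin K_\alpha$ and $b_\alpha\notin H_\alpha$. So $H_\alpha,K_\alpha$ are intersecting incomparable subcontinua of an HI continuum, contradicting Fact 1.1. $\square$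

**Definition 3.2 (tower).** Let $\theta\le\omega_1$. A *tower* of length $\theta$ consists of continua $X_\beta$ ($\beta<\theta$), commuting maps $r^\beta_\alpha:X_\beta\to X_\alpha$ ($\alpha\le\beta<\theta$, $r^\alpha_\alpha=\mathrm{id}$), and maps $\iota_\alpha:X_\alpha\to X_{\alpha+1}$ with $r^{\alpha+1}_\alpha\iota_\alpha=\mathrm{id}$, such that $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ (with the $r^\lambda_\alpha$ as projections) for limit $\lambda$.

Define $j_\alpha^\eta:X_\alpha\to X_\eta$ for $\alpha\le\eta$ by $j^\alpha_\alpha=\mathrm{id}$, $j^{\eta+1}_\alpha=\iota_\eta j^\eta_\alpha$, and for limit $\eta>\alpha$ let $j^\eta_\alpha(x)$ be the thread with coordinates $j^\xi_\alpha(x)$ for $\alpha\le\xi<\eta$ and $r^\alpha_\xi(x)$ for $\xi<\alpha$.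

**Lemma 3.3.** For $\alpha\le\xi\le\eta$ we have $r^\eta_\xi j^\eta_\alpha=j^\xi_\alpha$ and $j^\eta_\xi j^\xi_\alpha=j^\eta_\alpha$. In particular $r^\eta_\alpha j^\eta_\alpha=\mathrm{id}$, so all $r^\eta_\alpha$ are onto.

*Proof.* Induct on $\eta$; $\xi=\eta$ is trivial in both identities. If $\eta=\zeta+1$ and $\xi\le\zeta$, then $r^{\zeta+1}_\xi j^{\zeta+1}_\alpha=r^\zeta_\xi r^{\zeta+1}_\zeta\iota_\zeta j^\zeta_\alpha=r^\zeta_\xi j^\zeta_\alpha=j^\xi_\alpha$, and $j^{\zeta+1}_\xi j^\xi_\alpha=\iota_\zeta j^\zeta_\xi j^\xi_\alpha=\iota_\zeta j^\zeta_\alpha=j^{\zeta+1}_\alpha$. If $\eta$ is a limit, the inductive hypothesis says that the prescribed coordinates form a thread (for $\xi<\alpha\le\zeta<\eta$ use $r^\zeta_\xi j^\zeta_\alpha=r^\alpha_\xi r^\zeta_\alpha j^\zeta_\alpha=r^\alpha_\xi$), and the first identity holds by definition. For the second, compare coordinates of $j^\eta_\xi j^\xi_\alpha(x)$ and $j^\eta_\alpha(x)$ at $\zeta$. For $\zeta\ge\xi$ they are $j^\zeta_\xi j^\xi_\alpha(x)=j^\zeta_\alpha(x)$; for $\alpha\le\zeta<\xi$, $r^\xi_\zeta j^\xi_\alpha(x)=j^\zeta_\alpha(x)$; for $\zeta<\alpha$, $r^\xi_\zeta j^\xi_\alpha(x)=r^\alpha_\zeta(x)$.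 $\square$

For a tower of length $\omega_1$ let $X=\varprojlim_{\alpha<\omega_1}X_\alpha$ with projections $r_\alpha:p\mapsto p_\alpha$. The same definition and proof at $\eta=\omega_1$ give $j_\alpha:X_\alpha\to X$ with $r_\alpha j_\alpha=\mathrm{id}$, $r_\xi j_\alpha=j_\alpha^\xi$ ($\xi\geq\alpha$) and $j_\alpha=j_\beta j^\beta_\alpha$ ($\alpha\le\beta$). Put $X^*_\alpha=j_\alpha(X_\alpha)$. These are copies of $X_\alpha$, they increase with $\alpha$, and $\bigcup_\alpha X_\alpha^*$ is dense in $X$ because $r_\alpha(X^*_\alpha)=X_\alpha$. If $\iota_\alpha(X_\alpha)\ne X_{\alpha+1}$, then $X^*_\alpha\neq X$, since $r_{\alpha+1}(X_\alpha^*)=\iota_\alpha(X_\alpha)$.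

**Lemma 3.4.** In such an $X$, a point $p$ lies in $X_\alpha^*$ if and only if $p_{\xi+1}\in\iota_\xi(X_\xi)$ for all $\xi\ge\alpha$.

*Proof.* If $p=j_\alpha(x)$, then $p_{\xi+1}=j_\alpha^{\xi+1}(x)=\iota_\xi j_\alpha^\xi(x)$. Conversely, $p_{\xi+1}=\iota_\xi(y)$ gives $y=r^{\xi+1}_\xi(p_{\xi+1})=p_\xi$, so $p_{\xi+1}=\iota_\xi(p_\xi)$ for $\xi\geq\alpha$. By induction $p_\xi=j^\xi_\alpha(p_\alpha)$ for all $\xi\ge\alpha$; at limits this holds because a point of $X_\xi$ is determined by its earlier coordinates. So $p=j_\alpha(p_\alpha)$. $\square$

So if the $X_\alpha$ are nondegenerate HI continua and $\iota_\alpha(X_\alpha)\neq X_{\alpha+1}$, then $X$ is HI, and *if $X=\bigcup_\alpha X_\alpha^*$, then any two points lie in a common proper subcontinuum $X^*_\alpha$ and $X$ has one composant.* The enemies are the threads $p$ that keep moving: $p_{\xi+1}\notin\iota_\xi(X_\xi)$ for unboundedly many $\xi$. At a countable limit they cannot be avoided. For example $X_\omega$ is never the union of the copies of the $X_n$, since these are proper subcontinua, hence nowhere dense by Fact 1.3(2). At $\omega_1$ we want none. To control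 them, each extension step confines all movement to one composant.

**Proposition 3.5 (extension step).** Let $X$ be a nondegenerate metric HI continuum and $E$ a composant of $X$. There are a metric HI continuum $Y$, an embedding $\iota:X\to Y$ with $\iota(X)\neq Y$, a continuous $r:Y\to X$ with $r\iota=\mathrm{id}$, and a continuous $h:Y\to I$ with $h^{-1}(0)=\iota(X)$, such that for every $\eta>0$ the set $r(\{h\ge\eta\})$ lies in a proper subcontinuum of $X$ contained in $E$.

In particular $r(Y\setminus\iota(X))\subset E$. If every step of the tower is of this kind, with composants $E_\alpha\subset X_\alpha$, a thread that keeps moving has $p_\alpha\in E_\alpha$ for unboundedly many $\alpha$. If moreover $r^\beta_\alpha(E_\beta)\subset E_\alpha$, then it is a point of $\varprojlim E_\alpha$. So we want composants with surviving connections at every countable stage and with $\varprojlim_{\alpha<\omega_1}E_\alpha=\emptyset$. This is what happens along an Aronszajn tree, a tree of height $\omega_1$ with countable levels and no uncountable branch. A set-theoretic toy shows the device.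

**Example 3.6.** For $\beta\le\omega_1$ let $T_\beta$ be the set of functions $s:\beta\to(0,1]$ such that $\{\xi<\beta:s(\xi)\ge\varepsilon\}$ is finite for every $\varepsilon>0$. Restrictions map $T_\beta$ to $T_\alpha$ for $\alpha<\beta$. If $\beta<\omega_1$, $s\in T_\alpha$ and $\varepsilon>0$, then $s$ extends to an element of $T_\beta$ with values at most $\varepsilon$ on $[\alpha,\beta)$: take an injection $n:\beta\to\omega$ and the values $\min(\varepsilon,\frac1{n(\xi)+1})$. But no $s:\omega_1\to(0,1]$ has all its restrictions $s|\beta$ ($\beta<\omega_1$) in $T_\beta$. Indeed $\{s\ge\frac1n\}$ would be finite for each $n$, because an infinite subset of $\omega_1$ contains a countably infinite one, which is bounded in $\omega_1$; and then $\omega_1=\bigcup_n\{s\ge\frac1n\}$ would be countable.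

In the tower the number $h_\xi(p_{\xi+1})$, the amount by which $p$ moves at step $\xi$, will play the role of $s(\xi)$. The work is to do this with composants. First we prove Proposition 3.5.

## 4. Folding the interval

This section turns "HI" into a statement about real functions, which passes well to inverse limits. We first recall how components and clopen sets interact.

**Fact 4.1.** Let $F$ be compact and $S,T\subset F$ closed.

1. If no component of $F$ meets both $S$ and $T$, there is a clopen $F_0\subset F$ with $S\subset F_0$ and $F_0\cap T=\emptyset$.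
2. The union of the components of $F$ that meet $S$ is closed.

*Proof.* Each component is the intersection of the clopen sets containing it. By compactness, a component that misses a closed set lies in a clopen set missing that closed set. For (1), cover $S$ by finitely many clopen sets missing $T$. For (2), if the component of $x$ misses $S$, it lies in a clopen set $O$ missing $S$; every component meeting $O$ lies in $O$ and so misses $S$. $\square$

Let $\tau:I\to I$ be piecewise linear with $\tau(0)=0$, $\tau(\frac13)=\frac34$, $\tau(\frac23)=\frac14$, $\tau(1)=1$. For $i=0,1,2$ let $\sigma_i$ be the inverse of $\tau|[\frac i3,\frac{i+1}3]$; its domain is $[0,\frac34]$, $[\frac14,\frac34]$, $[\frac14,1]$ respectively. Let $c(v)=\min(\max(v,\frac14),\frac34)$. Note that $\sigma_0(\frac34)=\frac13=\sigma_1(\frac34)$, $\sigma_1(\frac14)=\frac23=\sigma_2(\frac14)$, and $\tau(1-s)=1-\tau(s)$.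

**Lemma 4.2 (HI continua fold).** Let $X$ be an HI continuum, $\varphi\in C(X,I)$, $\varepsilon>0$. There is $\psi\in C(X,I)$ with $|\tau\psi-\varphi|\le\varepsilon$.

*Proof.* The purpose is to cut $X$ into three closed pieces, one for each branch of $\tau$, such that neighboring pieces meet only where their branches agree. Put
$$A=\{\varphi\le\tfrac14-\varepsilon\},\quad G=\{\varphi\ge\tfrac14\},\quad F=\{\varphi\le\tfrac34\},\quad B=\{\varphi\ge\tfrac34+\varepsilon\}.$$
Then $A\subset F$, $B\subset G$ and $A\cap G=\emptyset=B\cap F$. Let $G_B$ be the union of the components of $G$ meeting $B$, a closed set by Fact 4.1(2).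

No component $K$ of $F$ meets both $A$ and $G_B$. Suppose $K$ meets $A$ and $x\in K\cap G_B$, and let $J$ be the component of $G$ containing $x$, which meets $B$. Then $K\not\subset J$ since $K$ meets $A$ and $A\cap G=\emptyset$; and $J\not\subset K$ since $J$ meets $B$ and $B\cap F=\emptyset$. This contradicts Fact 1.1. It is the only place where HI is used.

By Fact 4.1(1) there is $F_0$ clopen in $F$ with $A\subset F_0$ and $F_0\cap G_B=\emptyset$. A component of $G$ meeting $B$ lies in $G_B$, so it misses $F_0$. By Fact 4.1(1), applied in $G$, there is $G_2$ clopen in $G$ with $B\subset G_2$ and $G_2\cap F_0=\emptyset$. Put $Q_0=F_0$, $Q_2=G_2$ and $Q_1=\overline{X\setminus(F_0\cup G_2)}$. Since $X\setminus(F_0\cup G_2)$ misses $A$ and $B$, we have $Q_1\subset\{\frac14-\varepsilon\le\varphi\le\frac34+\varepsilon\}$. The set $F_0\cap\{\varphi<\frac34\}$ is open in $X$, so its points are not in $Q_1$; thus $Q_0\cap Q_1\subset\{\varphi=\frac34\}$. Likewise $Q_1\cap Q_2\subset\{\varphi=\frac14\}$, and $Q_0\cap Q_2=\emptyset$. Let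
$$\psi=\sigma_0\varphi\ \text{ on }Q_0,\qquad\psi=\sigma_1c\varphi\ \text{ on }Q_1,\qquad\psi=\sigma_2\varphi\ \text{ on }Q_2.$$
The definitions agree on the overlaps, so $\psi$ is continuous. We have $\tau\psi=\varphi$ on $Q_0\cup Q_2$, and $|\tau\psi-\varphi|=|c\varphi-\varphi|\le\varepsilon$ on $Q_1$. $\square$

**Lemma 4.3 (folding forces HI).** If $Y$ is a continuum such that for all $\varphi\in C(Y,I)$ there is $\psi\in C(Y,I)$ with $|\tau\psi-\varphi|<\frac1{10}$, then $Y$ is HI.

*Proof.* Suppose $H,K$ are intersecting subcontinua with $a\in H\setminus K$, $b\in K\setminus H$. By Urysohn's lemma choose a map $H\to[0,\frac12]$ that is $0$ at $a$ and $\frac12$ on $H\cap K$, and a map $K\to[\frac12,1]$ that is $\frac12$ on $H\cap K$ and $1$ at $b$. Paste them and extend by Tietze's theorem to $\varphi\in C(Y,I)$. Take $\psi$ for this $\varphi$. On $H$ we have $\tau\psi<\frac12+\frac1{10}<\frac34$, so $\frac13\notin\psi(H)$. Also $\tau\psi(a)<\frac14$, and $\tau\geq\frac14$ on $[\frac13,1]$, so $\psi(a)<\frac13$. As $\psi(H)$ is connected, $\psi(H)\subset[0,\frac13)$. On $K$ we have $\tau\psi>\frac14$, so $\frac23\notin\psi(K)$;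 and $\tau\psi(b)>\frac34$ gives $\psi(b)>\frac23$. So $\psi(K)\subset(\frac23,1]$. This contradicts $H\cap K\neq\emptyset$. $\square$

On a general continuum $\tau\psi=\varphi$ cannot be solved even approximately, but it can be solved exactly on a continuum lying over it.

**Lemma 4.4.** Let $B$ be a continuum, $\varphi\in C(B,I)$, $P=\{(z,s)\in B\times I:\tau(s)=\varphi(z)\}$. Some component of $P$ projects onto $B$.

*Proof.* The purpose is to count signed crossings. Extend $\tau$ by the identity to $[-1,2]$ and put $F(z,s)=\tau(s)-\varphi(z)$ on $B\times[-1,2]$. For $s<0$ and for $s>1$ there are no zeros, so the zero set of $F$ is $P$. Its fibers $P(z)$ are finite, and $F(z,-1)<0<F(z,2)$.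

Suppose no component of $P$ projects onto $B$. Then each component misses a fiber of $P$ over some point of $B$, and lies in a clopen subset of $P$ missing that fiber. By compactness finitely many such clopen sets cover $P$; making them disjoint, $P=P_1\sqcup\dots\sqcup P_k$ with each $P_i$ clopen and, for some $z$, $P_i(z)=\emptyset$. For $z\in B$ choose $-1=s_0<\dots<s_m=2$ with $F(z,s_j)\neq0$ for all $j$ and each $[s_{j-1},s_j]$ meeting $P_i(z)$ for at most one $i$. Put
$$d_i(z)=\tfrac12\sum\{\operatorname{sgn}F(z,s_j)-\operatorname{sgn}F(z,s_{j-1}):[s_{j-1},s_j]\cap P_i(z)\ne\emptyset\}.$$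

*Independence of the partition.* On an interval missing $P(z)$ the function $F(z,\cdot)$ has no zero, so its sign does not change there. If an interval is subdivided, each subinterval either meets the same unique $P_i(z)$ or misses $P(z)$ and contributes nothing. So $d_i(z)$ does not change under refinement, and any two partitions have a common refinement. Summing over $i$, and adding the zero contributions of the intervals missing $P(z)$, the sum telescopes: $\sum_id_i(z)=\frac12(1-(-1))=1$.

*Local constancy.* Let $z'$ be near $z$. The signs at the finitely many $s_j$ are the same, and by compactness an interval missing $P_i(z)$ misses $P_i(z')$. So the same partition works for $z'$. An interval that meets $P_i(z)$ but misses $P_i(z')$ also misses all other $P_{i'}(z')$; hence it misses $P(z')$, there is no sign change along it, and its contribution is $0$. So $d_i(z')=d_i(z)$.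

Since $B$ is connected, $d_i$ is constant, and it is $0$ where the fiber of $P_i$ is empty. So all $d_i=0$, contradicting $\sum_id_i=1$. $\square$

**Lemma 4.5 (limit criterion).** Let $Z_0\leftarrow Z_1\leftarrow\cdots$ be an inverse sequence of metric continua with onto bonding maps, and for each $k$ let $(\varphi_{k,i})_i$ be dense in $C(Z_k,I)$. Suppose that for each pair $(k,i)$ there are infinitely many $l\ge k$ for which some $\psi\in C(Z_{l+1},I)$ satisfies $|\tau\psi-\varphi_{k,i}\circ(Z_{l+1}\to Z_k)|\le2^{-l}$. Then $Y=\varprojlim Z_k$ is HI.

*Proof.* Let $G_k:Y\to Z_k$ be the projections. The functions $u\circ G_k$ with $u\in C(Z_k,\mathbb R)$, $k<\omega$, form an algebra that contains the constants and separates points, so they are dense in $C(Y,\mathbb R)$ by the Stone–Weierstrass theorem. Truncating to $[0,1]$, those with $u\in C(Z_k,I)$ are dense in $C(Y,I)$. Given $\varphi\in C(Y,I)$, choose $k,i$ with $|\varphi-\varphi_{k,i}G_k|<\frac1{20}$ and $l\ge k$ as in the hypothesis with $2^{-l}<\frac1{20}$. Then $|\tau\psi G_{l+1}-\varphi|<\frac1{10}$. Apply Lemma 4.3. $\square$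

**Example 4.6 (a nondegenerate metric HI continuum by hand).** Start with $Z_0=I$. Given $Z_l$ and $\varphi\in C(Z_l,I)$, let $Z_{l+1}$ be a component of $\{(z,s)\in Z_l\times I:\tau(s)=\varphi(z)\}$ projecting onto $Z_l$ (Lemma 4.4); then $\psi(z,s)=s$ satisfies $\tau\psi=\varphi\circ(Z_{l+1}\to Z_l)$ exactly. At stage $l$ use $\varphi=\varphi_{k,i}\circ(Z_l\to Z_k)$, where the pairs $(k,i)$ with $k\le l$ are scheduled so that each pair occurs infinitely often. By Lemma 4.5 the limit is HI, and it is nondegenerate because it maps onto $I$. So the hypothesis of Theorem 1 is not empty.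

## 5. Growing a metric HI continuum along a composant

We prove Proposition 3.5. Let $X$ and $E=\bigcup L_n$ be as in Fact 1.4. A natural start is to attach to $X$ a tail that moves inside larger and larger $L_n$ while it approaches $X$:
$$Z_0=X\times\{0\}\ \cup\ \bigcup_{n\ge1}L_n\times[\tfrac1{n+1},\tfrac1n]\ \subset X\times I,\qquad h_0(x,t)=t,\quad\pi(x,t)=x.\tag{1}$$
This has the right retraction, but it is not HI, since it contains vertical arcs. The sensible thing to try next is Example 4.6 with $Z_0$ in place of $I$. It gives an HI continuum over $Z_0$, but we lose $X$: Lemma 4.4 does not control how many points the component has over a given $z$. Already for $B=I$ and $\varphi=\mathrm{id}$, $P=\{(\tau(s),s):s\in I\}$ is an arc, so it is its own only component, and it has three points over every $z\in(\frac14,\frac34)$. We must keep exactly one point over each point of $X$.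

The way out is that $X$ itself is HI. So *near $X$* we use the graph of an approximate solution $\psi$ from Lemma 4.2, and *away from $X$* a component from Lemma 4.4. The two pieces are joined by a vertical segment over one point $z^*$ with $h(z^*)>0$. The danger is the segment. If, say, $\varphi(z^*)=\frac12$, the solutions of $\tau(s)=\frac12$ are $\frac29,\frac12,\frac79$, and the segment from $\frac29$ to $\frac12$ passes $s=\frac13$, where $\tau=\frac34$ is far from $\varphi(z^*)$. So $z^*$ and $\psi$ have to be chosen such that both ends lie on one branch of $\tau$.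

**Definition 5.1.** $(Z,h,\eta_0)$ is a *tailed space* if $Z$ is compact metrizable, $h:Z\to I$ is continuous, $0<\eta_0\le1$, $h^{-1}(0)$ is a nondegenerate HI continuum, and

* (a) $\{\eta\le h\le\eta'\}$ is nonempty and connected for $0<\eta\le\eta'\le\eta_0$;
* (b) $\{h\ge\eta\}$ is connected for $0<\eta\le\eta_0$;
* (c) $h^{-1}(0)\subset\overline{\{h>0\}}$.

Then $Z$ is a continuum. Indeed, for $0<\eta\le\eta_0$ the set $\{0<h\le\eta\}$ is an increasing union of the connected sets $\{\delta\le h\le\eta\}$, hence connected, and by (c) its closure is $\{h\le\eta\}$. So $Z=\{h\le\eta_0\}\cup\{h\ge\eta_0\}$ is a union of two connected sets, with nonempty intersection by (a).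

**Example 5.2.** $(Z_0,h_0,1)$ from (1) is tailed. It is compact: away from $t=0$ the union is locally finite, and all of $X\times\{0\}$ is included. The set $\{\eta\le h_0\le\eta'\}$ is the union of the connected sets $L_n\times([\frac1{n+1},\frac1n]\cap[\eta,\eta'])$. If those for $n$ and $n+1$ are both nonempty, then $\frac1{n+1}\in[\eta,\eta']$ and they share $L_n\times\{\frac1{n+1}\}$. This gives (a), and (b) is (a) with $\eta'=1$. For (c), if $x\in E$ then $(x,\frac1n)\in Z_0$ for large $n$ and $(x,\frac1n)\to(x,0)$; and $E$ is dense by Fact 1.2.

**Lemma 5.3 (step lemma).** Let $(Z,h,\eta_0)$ be tailed, $\varphi\in C(Z,I)$, $\varepsilon>0$. There are a tailed space $(Z',h',\eta_0')$, a continuous surjection $g:Z'\to Z$ with $h'=hg$ mapping $h'^{-1}(0)$ homeomorphically onto $h^{-1}(0)$, and $\psi'\in C(Z',I)$ with $|\tau\psi'-\varphi g|\le\varepsilon$.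

*Proof.* Write $X=h^{-1}(0)$.

**Step 1: the data.** We choose $\eta_1\in(0,\eta_0]$ with $N=\{h\le\eta_1\}$; a point $z^*$ with $0<\eta_3:=h(z^*)\le\eta_1$; a component $\mathcal K$ of $\{(z,s)\in B\times I:\tau(s)=\varphi(z)\}$ projecting onto $B:=\{h\ge\eta_3\}$, which exists by Lemma 4.4 because $B$ is a continuum by (b); a point $(z^*,s^*)\in\mathcal K$; and $\psi\in C(N,I)$ with $|\tau\psi-\varphi|\le\varepsilon$ on $N$. The goal of the choice is that on the segment $S$ between $s^*$ and $\psi(z^*)$
$$|\tau(s)-\varphi(z^*)|\le\varepsilon\qquad(s\in S).\tag{2}$$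

*Case 1: some $x_0\in X$ has $\varphi(x_0)\notin[\frac14,\frac34]$.* Here we place $z^*$ near $x_0$, where $\tau$ has only one branch. By the symmetry $\tau(1-s)=1-\tau(s)$ (replace $\varphi$ by $1-\varphi$, and $\psi'$ by $1-\psi'$ at the end) assume $\varphi(x_0)<\frac14$; shrinking $\varepsilon$, assume $\varphi(x_0)<\frac14-2\varepsilon$. By Lemma 4.2 take $\psi_0\in C(X,I)$ with $|\tau\psi_0-\varphi|\le\frac\varepsilon2$ on $X$, and extend it to $\psi\in C(Z,I)$ by Tietze's theorem. The open set $\{|\tau\psi-\varphi|<\varepsilon\}$ contains $X=h^{-1}(0)$, so by compactness it contains $N=\{h\le\eta_1\}$ for some $\eta_1\in(0,\eta_0]$. By (c) choose $z^*\in N$ with $h(z^*)>0$, so near $x_0$ that $\varphi(z^*)<\frac14-2\varepsilon$. Then choose $\mathcal K$ and $s^*$. Now $\tau(s^*)=\varphi(z^*)<\frac14$ and $\tau\psi(z^*)\le\varphi(z^*)+\varepsilon<\frac14$. Since $\{\tau<\frac14\}=[0,\frac19)$ and $\tau$ is increasing there, $\tau(S)$ lies between $\varphi(z^*)$ and $\tau\psi(z^*)$, which gives (2).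

*Case 2: $\varphi(X)\subset[\frac14,\frac34]$.* Here all three branches are available, and we let $s^*$ tell us which to use. By compactness choose $\eta_1$ with $\varphi(N)\subset[\frac14-\varepsilon,\frac34+\varepsilon]$, and by (a) choose $z^*$ with $h(z^*)=\eta_1$. Pick $\mathcal K$, $(z^*,s^*)\in\mathcal K$, and $i$ with $s^*\in[\frac i3,\frac{i+1}3]$. Put $\psi=\sigma_ic\varphi$ on $N$. Then $|\tau\psi-\varphi|=|c\varphi-\varphi|\le\varepsilon$. Since $\tau$ is monotone on $[\frac i3,\frac{i+1}3]\supset S$, $\tau(S)$ lies between $\tau(s^*)=\varphi(z^*)$ and $\tau\psi(z^*)=c\varphi(z^*)$, which gives (2).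

**Step 2: assembling $Z'$.** We put the three pieces together and check the definition. Let
$$Z'=\{(z,\psi(z)):z\in N\}\cup(\{z^*\}\times S)\cup\mathcal K\subset Z\times I,$$
$g=\mathrm{pr}_1$, $\psi'=\mathrm{pr}_2$, $h'=hg$, and fix $0<\eta_0'<\eta_3$. The set $Z'$ is compact metrizable. We have $|\tau\psi'-\varphi g|\le\varepsilon$: on the graph by the choice of $\psi$, on $\{z^*\}\times S$ by (2), and on $\mathcal K$ the difference is $0$. The map $g$ is onto since $N\cup B=Z$, because $\eta_3\le\eta_1$.

Over $\{h<\eta_3\}$ the space $Z'$ is just the graph of $\psi$, since $h(z^*)=\eta_3$ and $\mathcal K$ lies over $B$. So $g$ is a homeomorphism over this open set. Hence $h'^{-1}(0)\cong X$ via $g$, and (a), (c) hold for $(Z',h',\eta_0')$ because they hold for $Z$ and $\eta_0'<\eta_3\le\eta_0$. For (b), let $0<\eta\le\eta_0'$. Then $\{h'\ge\eta\}$ is the union of the graph of $\psi$ over $\{\eta\le h\le\eta_1\}$, which is connected by (a) and contains $(z^*,\psi(z^*))$; of $\{z^*\}\times S$, which contains $(z^*,\psi(z^*))$ and $(z^*,s^*)$; and of the connected set $\mathcal K\ni(z^*,s^*)$. So it is connected. $\square$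

*Proof of Proposition 3.5.* **Step 1: building $Y$.** Start with $Z_0$ from (1), which is tailed by Example 5.2, and apply Lemma 5.3 repeatedly to get $Z_0\leftarrow Z_1\leftarrow\cdots$. At stage $l$ use $\varepsilon=2^{-l}$ and $\varphi=\varphi_{k,i}\circ(Z_l\to Z_k)$, where $(\varphi_{k,i})_i$ is dense in $C(Z_k,I)$ and each pair $(k,i)$ is scheduled at infinitely many stages $l\ge k$. Let $Y=\varprojlim Z_k$ with projections $G_k$. This is a metric continuum, the $G_k$ are onto, and $Y$ is HI by Lemma 4.5.

**Step 2: the copy of $X$.** We check that nothing was added over $X$. Put $h=h_0G_0$. The functions on the $Z_k$ satisfy $h_k=h_0\circ(Z_k\to Z_0)$, so $h^{-1}(0)$ is the inverse limit of the zero sets $h_k^{-1}(0)$, whose bonding maps are homeomorphisms. Hence $G_0$ maps $h^{-1}(0)$ homeomorphically onto $X\times\{0\}$. Let $\iota(x)$ be the unique point with $h(\iota(x))=0$ and $G_0(\iota(x))=(x,0)$, and let $r=\pi G_0$. Then $\iota$ is an embedding, $r\iota=\mathrm{id}$, and $\iota(X)=h^{-1}(0)\ne Y$ because $G_0$ is onto and $h_0$ is not identically $0$.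

**Step 3: movement stays in $E$.** Given $\eta>0$, choose $n\ge1$ with $\frac1{n+1}<\eta$. For $m>n$ the points of $L_m\times[\frac1{m+1},\frac1m]$ have $h_0\le\frac1m\le\frac1{n+1}<\eta$. So every point of $\{h_0\ge\eta\}$ lies in some $L_m\times[\frac1{m+1},\frac1m]$ with $m\le n$, and $r(\{h\ge\eta\})\subset\pi(\{h_0\ge\eta\})\subset L_n$, a proper subcontinuum contained in $E$. $\square$

To continue the tower we need to lift subcontinua of $E$ to $Y$ with $h$ small. Two standard tools are needed. The first is the confluence of maps onto HI continua.

**Fact 5.4 (confluence).** Let $f:V\to W$ be a continuous surjection of continua, $W$ HI, $K\subset W$ a subcontinuum, $M$ a component of $f^{-1}(K)$. Then $f(M)=K$.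

*Proof.* If $K=W$, then $M=V$. Let $K\ne W$. For open $U\supset K$ with $\overline U\ne W$ let $M_U$ be the component of $A=f^{-1}(\overline U)$ containing $M$. Here $A\ne V$, so by Fact 1.2 $M_U$ meets $\mathrm{Fr}\,A$, which is disjoint from the open set $f^{-1}(U)\subset A$. So $f(M_U)\not\subset U$, and in particular $f(M_U)\not\subset K$. As $f(M_U)$ meets $K$, Fact 1.1 gives $K\subset f(M_U)$. The $M_U$ are directed downward, since $M_{U_1\cap U_2}\subset M_{U_1}\cap M_{U_2}$. So $\bigcap M_U$ is a continuum; it contains $M$ and lies in $\bigcap f^{-1}(\overline U)=f^{-1}(K)$, so it equals $M$. By compactness $f(M)=\bigcap f(M_U)\supset K$. $\square$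

The second is the Hausdorff metric on the closed nonempty subsets of a compact metric space. It is compact, and continuous maps preserve convergence. Limits of continua are continua: if $V_i\to V=P\sqcup Q$ with $P,Q$ closed and nonempty, take disjoint open sets around $P$ and $Q$; for large $i$, $V_i$ lies in their union and meets both, so $V_i$ is not connected.

**Lemma 5.5 (small lifts).** In Proposition 3.5, let $D$ be a composant of $Y$ disjoint from $\iota(X)$, $K\subset E$ a proper subcontinuum of $X$, $\varepsilon>0$. Then there is a proper subcontinuum $M\subset D$ of $Y$ with $r(M)=K$ and $h\le\varepsilon$ on $M$.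

*Proof.* The plan is to take long pieces of $D$ running close to $\iota(X)$; their images fill up $X$ and so contain $K$. We may assume $\varepsilon<\max h$. By Proposition 3.5 and Fact 1.3(1) there is a proper subcontinuum $L\subset E$ of $X$ with $L\supset K\cup r(\{h\ge\varepsilon\})$. As $D$ is dense (Fact 1.2), take $y_i\in D$ with $y_i\to\iota(x)$ for some $x\in X$ and $h(y_i)<\varepsilon$. Let $V_i$ be the component of $y_i$ in $\{h\le\varepsilon\}$. It is a proper subcontinuum meeting $D$, so $V_i\subset D$. By Fact 1.2 it meets the boundary of $\{h\le\varepsilon\}$, so it contains $v_i$ with $h(v_i)=\varepsilon$; hence $r(v_i)\in L$.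

Passing to a subsequence, $V_i\to V$ in the Hausdorff metric. $V$ is a continuum that contains $\iota(x)$ and a point with $h=\varepsilon>0$. So it meets $\iota(X)$ and is not contained in it, and Fact 1.1 gives $\iota(X)\subset V$. Hence $r(V_i)\to r(V)=X$, and $r(V_i)\not\subset L$ for large $i$, because $L$ is closed and proper. As $r(V_i)\cap L\neq\emptyset$, Fact 1.1 gives $K\subset L\subset r(V_i)$. Let $M$ be a component of $V_i\cap r^{-1}(K)$. By Fact 5.4 for $V_i\to r(V_i)$, which is HI as a subcontinuum of $X$, $r(M)=K$. Finally $M\subset V_i\subset D$ is proper and $h\le\varepsilon$ on it. $\square$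

## 6. Choosing the composants along the tower

All steps of the tower will come from Proposition 3.5 with composants $E_\alpha$. We must say which composants. At successors there is some freedom; at a limit $\lambda$ one could take any thread $p$ running through the earlier $E_\alpha$ and let $E_\lambda$ be its composant. Here is what happens if nothing more is required.

**Following a point fails.** Let $p_0\in X_0$ and $E_0=\mathrm{Cmps}(X_0,p_0)$. At $\alpha+1$ let $E_{\alpha+1}$ be a composant of $X_{\alpha+1}$ disjoint from $\iota_\alpha(X_\alpha)$; it exists because $\iota_\alpha(X_\alpha)$ lies in one composant and there is another by Fact 1.4. By Lemma 5.5 with $K=\{p_\alpha\}$ choose $p_{\alpha+1}\in E_{\alpha+1}$ with $r^{\alpha+1}_\alpha(p_{\alpha+1})=p_\alpha$. At a limit let $p_\lambda$ be the thread of the earlier points and $E_\lambda=\mathrm{Cmps}(X_\lambda,p_\lambda)$. This runs through $\omega_1$. But now $p=(p_\alpha)_{\alpha<\omega_1}$ is a thread with $p_{\xi+1}\notin\iota_\xi(X_\xi)$ for all $\xi$, so it is in no $X^*_\alpha$. Suppose a proper subcontinuum $M\ni p$ met $X_0^*$. It would meet every $X^*_\alpha$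 and be contained in none, so $X_\alpha^*\subset M$ for all $\alpha$ by Fact 1.1. As $\bigcup X_\alpha^*$ is dense, $M=X$, a contradiction. So this $X$ has at least two composants.

The composants must therefore be chosen as in Example 3.6: every point of $E_\beta$ may have moved by at least $\varepsilon$ only finitely often. This has to hold for *all* points of the composant $E_\beta$, not only for one chosen point, and it has to be possible to continue from any stage with arbitrarily small movement. That leads to the following recursion.

By recursion on $\beta<\omega_1$ we construct nondegenerate metric HI continua $X_\beta$ forming a tower (Definition 3.2), starting with the given $X_0$, maps $h_\alpha:X_{\alpha+1}\to I$, and composants $E_\beta$ of $X_\beta$, such that $(X_{\alpha+1},\iota_\alpha,r^{\alpha+1}_\alpha,h_\alpha)$ is as in Proposition 3.5 for $(X_\alpha,E_\alpha)$. For $x\in X_\beta$ and $\xi<\beta$ write $h_\xi(x):=h_\xi(r^\beta_{\xi+1}(x))$. Thus $h_\xi(x)=h_\xi(r^\beta_\gamma(x))$ whenever $\xi<\gamma\le\beta$. The requirements are: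

* (R1) $r^\beta_\alpha(E_\beta)\subset E_\alpha$ for $\alpha<\beta$; and $E_{\alpha+1}\cap\iota_\alpha(X_\alpha)=\emptyset$.
* (R2) For $x\in E_\beta$ and $\varepsilon>0$, the set $\{\xi<\beta:h_\xi(x)\ge\varepsilon\}$ is finite.
* (R3) For $\alpha<\beta$, every proper subcontinuum $K\subset E_\alpha$ of $X_\alpha$ and $\varepsilon>0$, there is a proper subcontinuum $M\subset E_\beta$ of $X_\beta$ with $r^\beta_\alpha(M)\supset K$ and $h_\xi\le\varepsilon$ on $M$ for all $\xi\in[\alpha,\beta)$.

**Stage $0$.** $X_0$ is the given continuum and $E_0$ is any composant. There is nothing to check.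

**Stage $\alpha+1$.** This stage is for moving away from $X_\alpha$. Apply Proposition 3.5 to $(X_\alpha,E_\alpha)$ to get $X_{\alpha+1},\iota_\alpha,r^{\alpha+1}_\alpha,h_\alpha$, and put $r^{\alpha+1}_\gamma=r^\alpha_\gamma r^{\alpha+1}_\alpha$. The proper subcontinuum $\iota_\alpha(X_\alpha)$ lies in one composant; let $E_{\alpha+1}$ be another, which exists by Fact 1.4.

(R1) If $x\in E_{\alpha+1}$, then $x\notin\iota_\alpha(X_\alpha)=h_\alpha^{-1}(0)$, so $h_\alpha(x)>0$ and $r^{\alpha+1}_\alpha(x)\in E_\alpha$. Then use (R1) at $\alpha$.

(R2) For $\xi<\alpha$ we have $h_\xi(x)=h_\xi(r^{\alpha+1}_\alpha(x))$ with $r^{\alpha+1}_\alpha(x)\in E_\alpha$. So (R2) at $\alpha$ applies, and at most the index $\alpha$ is added.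

(R3) Let $K\subset E_{\alpha'}$ with $\alpha'\le\alpha$. If $\alpha'=\alpha$ put $K'=K$; otherwise let $K'\subset E_\alpha$ be given by (R3) at $\alpha$ for $K$ and $\varepsilon$. Apply Lemma 5.5 to $K'$ and $\varepsilon$ with $D=E_{\alpha+1}$. We get $M\subset E_{\alpha+1}$ with $r^{\alpha+1}_\alpha(M)=K'$ and $h_\alpha\le\varepsilon$ on $M$; for $\xi\in[\alpha',\alpha)$ the bound $h_\xi\le\varepsilon$ on $M$ is inherited from $K'$.

**Stage $\lambda$, a limit.** $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ is a continuum, metrizable because $\lambda$ is countable, HI by Fact 3.1(3), and nondegenerate because by Lemma 3.3 it maps onto $X_0$. Fix $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$; then $X_\lambda=\varprojlim_iX_{\lambda_i}$. For each $\delta<\lambda$ fix $(L^\delta_m)_{m<\omega}$ as in Fact 1.4 for $(X_\delta,E_\delta)$, and enumerate $\lambda\times\omega\times\omega=\{t_k:k<\omega\}$.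

**Step 1: approximations $J_i$ to the new composant.** We will describe $E_\lambda$ as a countable increasing union of continua $\hat J_i$ along which movement tends to $0$. To be a whole composant it has to be long enough, and this is enforced by putting more and more into the $J_i$. Choose proper subcontinua $J_i\subset E_{\lambda_i}$ of $X_{\lambda_i}$, and for $i\ge1$ subcontinua $J_i'\subset J_i$, as follows.

* For $i\ge1$: by (R3) at $\lambda_i$ there is a proper subcontinuum $M_i\subset E_{\lambda_i}$ with $r^{\lambda_i}_{\lambda_{i-1}}(M_i)\supset J_{i-1}$ and $h_\xi\le2^{-i}$ on $M_i$ for $\xi\in[\lambda_{i-1},\lambda_i)$. Let $J'_i$ be a component of $M_i\cap(r^{\lambda_i}_{\lambda_{i-1}})^{-1}(J_{i-1})$. By Fact 5.4 for $M_i\to r^{\lambda_i}_{\lambda_{i-1}}(M_i)$, $r^{\lambda_i}_{\lambda_{i-1}}(J'_i)=J_{i-1}$.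
* $J_i\subset E_{\lambda_i}$ is a proper subcontinuum, which exists by Fact 1.3(1), containing $J'_i$ (if $i\ge1$) and the following finitely many proper subcontinua contained in $E_{\lambda_i}$, which exist by (R3):
  * (a) for each $j\le i$, one whose image under $r^{\lambda_i}_{\lambda_j}$ contains $L_i^{\lambda_j}$ (for $j=i$ take $L_i^{\lambda_i}$ itself);
  * (b) for each $k\le i$ with $t_k=(\delta,m,n)$ and $\delta<\lambda_i$, one, $N^i_k$, with $r^{\lambda_i}_\delta(N^i_k)\supset L^\delta_m$ and $h_\xi\le\frac1{n+1}$ on $N^i_k$ for $\xi\in[\delta,\lambda_i)$.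

Item (a) will make $E_\lambda$ exactly the union of the $\hat J_i$, and item (b) prepares (R3).

**Step 2: the continua $\hat J_i$.** This step lifts $J_i$ to $X_\lambda$ through the primed sets, where movement is small. Choose $p_0\in J_0$ and inductively $p_i\in J'_i$ with $r^{\lambda_i}_{\lambda_{i-1}}(p_i)=p_{i-1}$. Let $p\in X_\lambda$ be the resulting point and $E_\lambda:=\mathrm{Cmps}(X_\lambda,p)$. For each $i$ put $J^{(i)}_i=J_i\ni p_i$. If $l\ge i$ and $J_i^{(l)}\subset J_l$ is a subcontinuum containing $p_l$, let $J^{(l+1)}_i$ be the component containing $p_{l+1}$ of $J'_{l+1}\cap(r^{\lambda_{l+1}}_{\lambda_l})^{-1}(J_i^{(l)})$. It lies in $J_{l+1}'\subset J_{l+1}$, and by Fact 5.4 for the surjection $J'_{l+1}\to J_l$ it maps onto $J_i^{(l)}$. Let $\hat J_i=\varprojlim_{l\ge i}J_i^{(l)}\subset X_\lambda$. This is a continuum containing $p$, and the bonding maps are onto, so $r^\lambda_{\lambda_i}(\hat J_i)=J_i\ne X_{\lambda_i}$. Hence $\hat J_i$ is proper and $\hat J_i\subset E_\lambda$. Since $r^\lambda_{\lambda_{l+1}}(\hat J_i)\subset J'_{l+1}\subset M_{l+1}$ for $l\ge i$,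
$$h_\xi\le2^{-(l+1)}\ \text{ on }\hat J_i\quad\text{for }\xi\in[\lambda_l,\lambda_{l+1}),\ l\ge i.\tag{3}$$

**Step 3: $E_\lambda=\bigcup_i\hat J_i$.** This is what lets us verify the requirements for all points of the composant. It is enough to show that every proper subcontinuum $M\ni p$ of $X_\lambda$ lies in some $\hat J_i$. Otherwise $\hat J_i\subset M$ for all $i$, by Fact 1.1. As $M\ne X_\lambda$, Fact 3.1(2) gives $j$ with $r^\lambda_{\lambda_j}(M)\neq X_{\lambda_j}$. For all $i\ge j$, by (a),
$$r^\lambda_{\lambda_j}(M)\supset r^\lambda_{\lambda_j}(\hat J_i)=r^{\lambda_i}_{\lambda_j}(J_i)\supset L^{\lambda_j}_i.$$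
So $r^\lambda_{\lambda_j}(M)\supset E_{\lambda_j}$, which is dense in $X_{\lambda_j}$; as $r^\lambda_{\lambda_j}(M)$ is closed, it is $X_{\lambda_j}$, a contradiction.

**Step 4: the requirements at $\lambda$.** The second half of (R1) concerns successors only.

(R1) If $x\in\hat J_i$, then $r^\lambda_{\lambda_l}(x)\in J_l\subset E_{\lambda_l}$ for $l\ge i$; by (R1) at $\lambda_l$, $r^\lambda_\alpha(x)\in E_\alpha$ for all $\alpha<\lambda$.

(R2) Let $x\in\hat J_i$, $\varepsilon>0$. Take $l\ge i$ with $2^{-(l+1)}<\varepsilon$. By (3), $h_\xi(x)<\varepsilon$ for all $\xi\in[\lambda_l,\lambda)$. For $\xi<\lambda_l$ use (R2) at $\lambda_l$ for $r^\lambda_{\lambda_l}(x)\in E_{\lambda_l}$.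

(R3) Given $\alpha<\lambda$, $K\subset E_\alpha$ and $\varepsilon>0$, choose $m,n$ with $K\subset L^\alpha_m$ and $\frac1{n+1}\le\varepsilon$. Let $t_k=(\alpha,m,n)$ and take $i\ge k$ with $\lambda_i>\alpha$ and $2^{-(i+1)}\le\varepsilon$. Then $N^i_k\subset J_i$. By Fact 5.4 for $\hat J_i\to J_i$, a component $M$ of $\hat J_i\cap(r^\lambda_{\lambda_i})^{-1}(N^i_k)$ maps onto $N^i_k$. So $M\subset E_\lambda$ is a proper subcontinuum and $r^\lambda_\alpha(M)=r^{\lambda_i}_\alpha(N^i_k)\supset L^\alpha_m\supset K$. On $M$ we have $h_\xi\le\varepsilon$ for $\xi\in[\alpha,\lambda_i)$ by (b), and for $\xi\in[\lambda_i,\lambda)$ by (3).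

This completes the recursion.

## 7. Every thread of length $\omega_1$ stops moving

We prove Theorem 1. Let $X=\varprojlim_{\alpha<\omega_1}X_\alpha$, with $r_\alpha$, $j_\alpha$ and $X^*_\alpha=j_\alpha(X_\alpha)$ as in Section 3. By Fact 3.1, $X$ is an HI continuum; it is nondegenerate since $r_0$ is onto $X_0$. The $X_\alpha^*$ are increasing proper subcontinua, because $\iota_\alpha(X_\alpha)\ne X_{\alpha+1}$.

**Claim 7.1.** $X=\bigcup_{\alpha<\omega_1}X^*_\alpha$.

*Proof.* Let $p\in X$.

**Step 1: $p$ does not move unboundedly often.** Suppose $h_\alpha(p_{\alpha+1})>0$ for unboundedly many $\alpha<\omega_1$. For such $\alpha$ we have $p_\alpha=r^{\alpha+1}_\alpha(p_{\alpha+1})\in E_\alpha$ by Proposition 3.5. By (R1), $p_\xi\in E_\xi$ for *all* $\xi<\omega_1$. In particular $p_{\xi+1}\in E_{\xi+1}$ is not in $\iota_\xi(X_\xi)$, so $h_\xi(p_{\xi+1})>0$ for all $\xi<\omega_1$. Now argue as in Example 3.6. By (R2), applied to $p_\beta\in E_\beta$, the set $\{\xi<\beta:h_\xi(p_{\xi+1})\ge\frac1n\}$ is finite for each $n\ge1$ and each $\beta<\omega_1$. Hence $\{\xi<\omega_1:h_\xi(p_{\xi+1})\ge\frac1n\}$ is finite, since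 an infinite set would have a countably infinite subset, bounded by some $\beta<\omega_1$. So $\omega_1=\bigcup_n\{\xi:h_\xi(p_{\xi+1})\ge\frac1n\}$ is countable, a contradiction.

**Step 2: so $p$ lies in some $X^*_\alpha$.** By Step 1 there is $\alpha$ with $h_\xi(p_{\xi+1})=0$, that is, $p_{\xi+1}\in\iota_\xi(X_\xi)$, for all $\xi\ge\alpha$. By Lemma 3.4, $p\in X^*_\alpha$. $\square$

Any two points of $X$ lie in a common $X^*_\alpha$, a proper subcontinuum. Hence $\mathrm{Cmps}(X,P)=X$ for every $P\in X$: $X$ is a nondegenerate HI continuum with exactly one composant. Moreover $j_0r_0$ is a retraction of $X$ onto $X_0^*\cong X_0$. This proves Theorem 1. By Fact 1.4, $X$ is not metrizable. $\blacksquare$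

## 8. Subcontinua, Corson compactness and weight

We prove Theorem 2 for the continuum $X$ of Section 7, identifying $X_0$ with $X_0^*$.

**Step 1: (A).** The union is Claim 7.1. Each $X_\alpha^*\cong X_\alpha$ is metrizable and proper, and $j_\alpha r_\alpha$ retracts $X$ onto it, since $j_\alpha r_\alpha j_\alpha=j_\alpha$. The union is strictly increasing: $X^*_\alpha=X^*_{\alpha+1}$ would give $\iota_\alpha(X_\alpha)=r_{\alpha+1}(X^*_\alpha)=r_{\alpha+1}(X^*_{\alpha+1})=X_{\alpha+1}$.

**Step 2: (B).** This step uses comparability once more. Let $M$ be a proper subcontinuum and $p\in M\cap X^*_{\alpha_0}$. For $\alpha\ge\alpha_0$, $M$ and $X^*_\alpha$ intersect and so are comparable. If $X^*_\alpha\subset M$ for all $\alpha\ge\alpha_0$, then $M=X$ by (A), a contradiction. So $M\subset X^*_\alpha$ for some $\alpha$, and $M$ is metrizable. We saw that $X$ is not. In particular, for each $p\in X_{\alpha_0}^*$ the strictly increasing sequence $(X^*_\alpha)_{\alpha_0\le\alpha<\omega_1}$ is cofinal in the chain of proper subcontinua through $p$, so this chain has cofinality exactly $\omega_1$.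

**Step 3: (C).** The embedding records, for each step, the difference between where $p$ goes and where it would be if it did not move. Let $(f_n)_n$ be dense in $C(X_0,\mathbb R)$ and $(f_{\alpha,n})_n$ dense in $C(X_{\alpha+1},\mathbb R)$. Map $p\in X$ to the family of reals
$$f_n(p_0)\quad(n<\omega),\qquad f_{\alpha,n}(p_{\alpha+1})-f_{\alpha,n}(\iota_\alpha(p_\alpha))\quad(\alpha<\omega_1,\ n<\omega).$$
This map is continuous. It is injective: if $p\ne q$, let $\xi$ be least with $p_\xi\ne q_\xi$. It is not a limit ordinal, since a point of $X_\xi$ with $\xi$ a limit is determined by its earlier coordinates. If $\xi=0$, some $f_n$ distinguishes the images. If $\xi=\alpha+1$, then $p_\alpha=q_\alpha$, so the subtracted terms agree, and some $f_{\alpha,n}$ distinguishes $p_{\alpha+1}$ from $q_{\alpha+1}$. By compactness the map is an embedding. If $p\in X^*_\beta$, then $p_{\xi+1}=\iota_\xi(p_\xi)$ for $\xi\ge\beta$ (proof of Lemma 3.4), so the coordinates with $\alpha\ge\beta$ vanish and the image of $p$ has countable support. By (A) this covers all $p$, so $X$ is Corson compact. There are $\aleph_1$ coordinates, so the weight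 is at most $\aleph_1$; as $X$ is compact and not metrizable, the weight is exactly $\aleph_1$.

**Step 4: the converse part.** The equivalence with countable subsets, non-separability, the weight bound and the uncountable cofinality for an arbitrary one-composant HI continuum are Proposition 1.5. With Steps 2 and 3 this shows that the weight $\aleph_1$ and the cofinality $\omega_1$ are attained and are least possible.

**Step 5: which metrizable continua embed.** A subcontinuum of an HI continuum is HI, so a continuum that embeds in a one-composant HI continuum is HI. Conversely, every nondegenerate metrizable HI continuum embeds, even as a retract, in a one-composant HI continuum by Theorem 1. $\blacksquare$
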